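\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Embedding summands of the flag module of $GL(n,\mathbb{F}_q)$ in the divided power algebra}

\begin{abstract}
For a strictly decreasing partition $\lambda=(\lambda_1>\dots>\lambda_n\ge0)$ there is a $GL(n,\mathbb{F}_q)$-map
$\phi^\lambda$ from the module $Fl(n)$ of complete flags in $\mathbb{F}_q^n$ to the divided power algebra. It sends a flag to a product of divided powers of vectors adapted to the flag. The module $Fl(n)$ is a direct sum of $2^{n-1}$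
indecomposable modules $Fl_J(n)$, where $J\subseteq\{1,\dots,n-1\}$. We prove the conjecture that $\phi^\lambda$ is injective on $Fl_J(n)$ if $\lambda_i-\lambda_{i+1}\ge 1$ for $i\in J$ and $\lambda_i-\lambda_{i+1}\ge2$ for $i\notin J$, and show that this condition is also necessary. We determine the kernel of $\phi^\lambda$, which is generated by the obvious relations coming from indices with $\lambda_i-\lambda_{i+1}=1$, and we decompose its image.
\end{abstract}

\section{Introduction}

Let $q$ be a power of a prime $p$, let $V=\mathbb{F}_q^n$ be the space of row vectors with standard basis $x_1,\dots,x_n$, and let $G=GL(n,\mathbb{F}_q)$ act on $V$ on the right. Two kinds of $\mathbb{F}_qG$-modules come directly from this action. One is combinatorial: the permutation module on complete flags in $V$. The other is algebraic: the homogeneous parts of the divided power algebra on $V$, which are the duals of the spaces of homogeneous polynomials. This paper is about a simple family of maps from the first to the second. The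 question is on which direct summands of the flag module these maps are injective.

\subsection{Flags, panels and the 0-Hecke algebra}

A \emph{flag} is a chain $F=(F_1\subset F_2\subset\cdots\subset F_n=V)$ of subspaces with $\dim F_i=i$; we put $F_0=0$. The \emph{flag module} $Fl(n)$ is the $\mathbb{F}_q$-vector space with basis the set of all flags, with $G$ acting on the right by $F\cdot g=(F_1g\subset\cdots\subset F_ng)$.

Let $1\le i\le n-1$. The flags that agree with a given flag $F$ at all indices $j\ne i$ form the \emph{$i$-panel} of $F$. It has $q+1$ members, since $F_i$ may be any of the $q+1$ spaces strictly between $F_{i-1}$ and $F_{i+1}$. Define linear maps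
\[
\bar\pi_i(F)=\sum_{F'\text{ in the $i$-panel of }F}F',\qquad \pi_i=1-\bar\pi_i ,
\]
so that $\pi_i(F)=-\sum F'$, the sum being over the $q$ flags $F'\ne F$ in the $i$-panel. If $\sigma$ is the sum of an $i$-panel, then $\bar\pi_i(\sigma)=(q+1)\sigma=\sigma$; hence $\bar\pi_i$ and $\pi_i$ are complementary idempotents. These maps commute with $G$. We write them on the left and compose them from right to left. We use the following standard facts.

\begin{itemize}
\item[(H1)] Both the $\pi_i$ and the $\bar\pi_i$ satisfy the braid relations of the symmetric group $S(n)$ with generators $s_i=(i,i+1)$. So for a reduced word $w=s_{i_1}\cdots s_{i_k}$ the elements $\pi_w=\pi_{i_1}\cdots\pi_{i_k}$ and $\bar\pi_w=\bar\pi_{i_1}\cdots\bar\pi_{i_k}$ depend only on $w$. Since $\pi_i^2=\pi_i$,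
\[
\pi_w\pi_i=\begin{cases}\pi_{ws_i}&\text{if }\ell(ws_i)>\ell(w),\\ \pi_w&\text{if }\ell(ws_i)<\ell(w),\end{cases}
\]
and likewise on the left.
\item[(H2)] The $\pi_i$ generate the \emph{0-Hecke algebra} $H(n)=\mathrm{End}_G(Fl(n))$. By (H1) the $\pi_w$ span $H(n)$. They form a basis, because $\dim\mathrm{End}_G(Fl(n))$ is the number of orbits of a flag stabilizer on flags, which is $n!$.
\end{itemize}

For $J\subseteq\{1,\dots,n-1\}$ let $J^c$ be its complement and $w_J$ the longest element of the subgroup $\langle s_i:i\in J\rangle$. It has reduced words beginning, and reduced words ending, with any chosen $s_i$, $i\in J$; so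
\begin{equation}\label{eq:wJ}
\pi_i\pi_{w_J}=\pi_{w_J}=\pi_{w_J}\pi_i\qquad(i\in J).
\end{equation}
Put
\[
Fl_J(n)=\pi_{w_J}\bar\pi_{w_{J^c}}\bigl(Fl(n)\bigr).
\]
Norton's theorem says that
$H(n)=\bigoplus_J H(n)\,\pi_{w_J}\bar\pi_{w_{J^c}}$, and that each of these $2^{n-1}$ left ideals is indecomposable. It follows (see Section~\ref{sec:image}) that $Fl(n)\cong\bigoplus_JFl_J(n)$ with each $Fl_J(n)$ indecomposable. The two extreme cases are familiar: $Fl_\emptyset(n)$ is the trivial module, and $Fl_{\{1,\dots,n-1\}}(n)$ is the Steinberg module.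

\subsection{The maps $\phi^\lambda$}

Let $D(V)=D(n)$ be the divided power algebra over $\mathbb{F}_q$. It is the graded dual of $\mathbb{F}_q[t_1,\dots,t_n]$ and has basis $x_1^{[a_1]}\cdots x_n^{[a_n]}$, dual to the monomials, with commutative multiplication determined by
$x_j^{[a]}x_j^{[b]}=\binom{a+b}{a}x_j^{[a+b]}$. We identify $V$ with the degree one part. For $v=\sum_jc_jx_j\in V$ and $m\ge0$ put
\[
v^{[m]}=\sum_{m_1+\cdots+m_n=m}\ \prod_jc_j^{m_j}x_j^{[m_j]},
\]
where, as always below, $0^0=1$. As a linear functional, $v^{[m]}$ is evaluation at the point $v$ of homogeneous polynomials of degree $m$. The group $G$ acts on $D(V)$ by linear substitution, and $v^{[m]}\cdot g=(vg)^{[m]}$.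

Let $\lambda=(\lambda_1>\lambda_2>\dots>\lambda_n\ge0)$ and write
\[
m_i=q^{\lambda_i}-1 .
\]
Call a basis $a_1,\dots,a_n$ of $V$ \emph{adapted} to a flag $F$ if $a_i\in F_i\setminus F_{i-1}$ for all $i$, and define
\[
\phi^\lambda(F)=a_1^{[m_1]}a_2^{[m_2]}\cdots a_n^{[m_n]} .
\]
This does not depend on the adapted basis (Lemma~\ref{lem:welldef}). Extended linearly, $\phi^\lambda$ is a $G$-map from $Fl(n)$ to the part of $D(V)$ of degree $\sum_i m_i$.

\subsection{Results}

The following conjecture is from \cite{goett}: \emph{if $\lambda_i-\lambda_{i+1}\ge1$ for $i\in J$ and $\lambda_i-\lambda_{i+1}\ge2$ for $i\notin J$, then $\phi^\lambda$ is injective on $Fl_J(n)$.}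

Call an index $i\in\{1,\dots,n-1\}$ \emph{tight} for $\lambda$ if $\lambda_i-\lambda_{i+1}=1$, and let $T(\lambda)$ be the set of tight indices. As $\lambda$ is strictly decreasing, the hypothesis of the conjecture says exactly that $T(\lambda)\subseteq J$.

\begin{theorem}\label{thm:A}
Let $\lambda$ be strictly decreasing and $J\subseteq\{1,\dots,n-1\}$. Then $\phi^\lambda$ is injective on $Fl_J(n)$ if and only if $T(\lambda)\subseteq J$. In particular, the conjecture is true.
\end{theorem}

\begin{theorem}\label{thm:B}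
Let $\lambda$ be strictly decreasing and $T=T(\lambda)$. Then
\[
\ker\phi^\lambda=\sum_{i\in T}\bar\pi_i\bigl(Fl(n)\bigr)=\ker\bigl(\pi_{w_T}\colon Fl(n)\to Fl(n)\bigr),
\qquad
\operatorname{im}\phi^\lambda\cong\pi_{w_T}\bigl(Fl(n)\bigr)\cong\bigoplus_{J\supseteq T}Fl_J(n).
\]
In particular, $\phi^\lambda$ is injective on all of $Fl(n)$ if and only if $\lambda_i-\lambda_{i+1}\ge2$ for $1\le i\le n-1$.
\end{theorem}

Why should tight indices matter? If $i$ is tight, a short computation (Lemma~\ref{lem:tight}) shows that $\phi^\lambda$ kills the sum of every $i$-panel. Theorem~\ref{thm:B} says that these are all the relations: the kernel of $\phi^\lambda$ is spanned by the panel sums at tight indices.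

\subsection{The idea}

There are two steps. First, injectivity is reduced to finitely many vectors. Fix a reference flag $E$. For each $J$ let $S_J$ be the sum of all flags $F$ with $F_i\cap E_{n-i}=0$ for all $i\in J$. We show that every nonzero submodule of $Fl(n)$ contains some $S_J$ (Proposition~\ref{prop:socle}). So to show that $\phi^\lambda$ is injective on a submodule $M$, it is enough to show that $\phi^\lambda(S_K)\ne0$ whenever $S_K\in M$. If $M=Fl_J(n)$ with $J\supseteq T(\lambda)$, only sets $K\supseteq J$ can occur, so that again $K\supseteq T(\lambda)$.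

Second, we find one monomial that occurs in $\phi^\lambda(S_K)$ for every $K\supseteq T(\lambda)$. The point is to look at one well-chosen power of $x_1$. Its coefficient factors into a sum $\sum_u u^{[d]}$ over all vectors $u$ of the hyperplane $\langle x_2,\dots,x_n\rangle$, times an expression of the same kind as $\phi^\lambda(S_K)$ in one variable fewer. Multiplication by that sum raises every part of the partition by one and changes the expression by a sign only. As gaps are unchanged, induction applies.

Section~\ref{sec:two} shows both steps by hand for $n=2$. Section~\ref{sec:dp} collects the rules for divided powers. Sections~\ref{sec:SJ} and~\ref{sec:socle} carry out the first step, Section~\ref{sec:nonvanish} the second. Theorem~\ref{thm:A} and the description of the kernel then follow quickly (Section~\ref{sec:proofs}). Norton's theorem is used only in Section~\ref{sec:image}, for the decompositions of $Fl(n)$ and of the image.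

\section{The case $n=2$}\label{sec:two}

For $n=2$ a flag is a line in $V=\mathbb{F}_q^2$, and all $q+1$ lines form one panel. Let $\sigma$ be their sum. Then $\bar\pi_1(F)=\sigma$ for each line $F$, so $Fl_\emptyset(2)=\langle\sigma\rangle$, and $Fl_{\{1\}}(2)=\operatorname{im}\pi_1=\ker\bar\pi_1$ consists of the combinations of lines with coefficient sum $0$.

Take $E=\langle x_2\rangle$ as reference flag. Then
\[
S:=S_{\{1\}}=\sum_{t\in\mathbb{F}_q}\langle x_1+tx_2\rangle,\qquad S_\emptyset=\sigma=S+E .
\]

\emph{Reduction to one vector.} The matrices sending $x_1\mapsto x_1+tx_2$, $x_2\mapsto x_2$ form a $p$-group $U$. A $p$-group acting on a nonzero finite-dimensional space over a field of characteristic $p$ has a nonzero fixed vector. The $U$-fixed vectors of $Fl(2)$ are $aE+bS$, with coefficient sum $a+qb=a$; those in $Fl_{\{1\}}(2)$ are the multiples of $S$. So every nonzero submodule of $Fl_{\{1\}}(2)$ contains $S$; and $Fl_\emptyset(2)$ is spanned by $\sigma$.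

\emph{Computation.} Put $r=(q-1)q^{\lambda_2}$ and $\delta=\lambda_1-\lambda_2$. Expanding,
\[
\phi^\lambda(S)=\sum_t(x_1+tx_2)^{[m_1]}x_2^{[m_2]}
=\sum_{s=0}^{m_1}\Bigl(\sum_{t}t^s\Bigr)x_1^{[m_1-s]}\,x_2^{[s]}x_2^{[m_2]} .
\]
The inner sum is $-1$ if $s>0$ and $(q-1)\mid s$, and $0$ otherwise. The product $x_2^{[s]}x_2^{[m_2]}$ is $x_2^{[s+m_2]}$ if $q^{\lambda_2}\mid s$, and $0$ otherwise (see (P) and (L) below). So only $s=jr$ with $j\ge1$ and $jr\le m_1$ contribute. Put $N=1+q+\dots+q^{\delta-1}$. Then $Nr=q^{\lambda_1}-q^{\lambda_2}=m_1-m_2$, while $(N+1)r=q^{\lambda_1}+(q-2)q^{\lambda_2}>m_1$. Therefore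
\[
\phi^\lambda(S)=-\sum_{j=1}^{N}x_1^{[m_1-jr]}x_2^{[m_2+jr]} .
\]
The term $j=N$ is $-x_1^{[m_2]}x_2^{[m_1]}=-\phi^\lambda(E)$, so that
\[
\phi^\lambda(\sigma)=\phi^\lambda(S)+\phi^\lambda(E)=-\sum_{j=1}^{N-1}x_1^{[m_1-jr]}x_2^{[m_2+jr]} .
\]
So $\phi^\lambda(S)$ is never zero, and $\phi^\lambda(\sigma)=0$ exactly if $N=1$, that is, if $\delta=1$. This is Theorem~\ref{thm:A} for $n=2$.

Two features survive in general. The term $j=1$ detects $S$ for every $\lambda$, and also $\sigma$ if $\delta\ge2$: one monomial serves all the $J$ that are allowed. And in that term the exponent of $x_2$ is $m_2+r=q^{\lambda_2+1}-1$: collecting the right power of $x_1$ has replaced $\lambda_2$ by $\lambda_2+1$.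

\section{Rules for divided powers}\label{sec:dp}

For $v\in V$ let $v(z)=\sum_{m\ge0}v^{[m]}z^m$, a power series over $D(V)$. By definition $v(z)=\prod_jx_j(c_jz)$ for $v=\sum c_jx_j$. The rule for $x_j^{[a]}x_j^{[b]}$ says that $x_j(y)x_j(z)=x_j(y+z)$. It follows that for $v,w\in V$ and $c\in\mathbb{F}_q$
\[
v(z)w(z)=(v+w)(z),\qquad (cv)(z)=v(cz),\qquad v(y)v(z)=v(y+z),
\]
or, comparing coefficients,
\begin{equation}\label{eq:rules}
(v+w)^{[m]}=\sum_{i}v^{[i]}w^{[m-i]},\qquad (cv)^{[m]}=c^mv^{[m]},\qquad v^{[a]}v^{[b]}=\tbinom{a+b}{a}v^{[a+b]} .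
\end{equation}
By the last rule, for $g\in G$ the assignment $x_j^{[m]}\mapsto(x_jg)^{[m]}$ extends to an algebra endomorphism of $D(V)$. It maps $v(z)=\prod_jx_j(c_jz)$ to $\prod_j(x_jg)(c_jz)=(vg)(z)$. So $G$ acts on $D(V)$ by algebra automorphisms with $v^{[m]}\mapsto(vg)^{[m]}$. In particular, for any basis $a_1,\dots,a_n$ of $V$ the products $\prod_ia_i^{[r_i]}$ form a basis of $D(V)$.

Everything below rests on two facts.

\medskip
\noindent(L) \emph{Let $v\in V$, $\mu\ge0$ and $s\ge 0$. Then $v^{[q^\mu-1]}v^{[s]}=v^{[q^\mu-1+s]}$ if $q^\mu\mid s$, and $v^{[q^\mu-1]}v^{[s]}=0$ otherwise.}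

\begin{proof} The product is $\binom{q^\mu-1+s}{s}v^{[q^\mu-1+s]}$. By Lucas' theorem the binomial coefficient is congruent mod $p$ to the product of the binomial coefficients of corresponding base $p$ digits. Write $q^\mu=p^f$; then $q^\mu-1$ has digit $p-1$ in positions $0,\dots,f-1$. If $p^f\mid s$, the sum $q^\mu-1+s$ has the digits of $s$ in positions $\ge f$ and $p-1$ below, where $s$ has digits $0$; all digit binomials are $1$. If $p^f\nmid s$, let $k<f$ be the position of the lowest nonzero digit $a$ of $s$. No carry arrives at position $k$, so the digit of the sum there is $a-1$, and $\binom{a-1}{a}=0$.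
\end{proof}

\noindent(P) \emph{$\sum_{c\in\mathbb{F}_q}c^s=-1$ if $s>0$ and $(q-1)\mid s$, and $\sum_{c\in\mathbb{F}_q}c^s=0$ for all other $s\ge0$.}

\begin{proof} For $s=0$ the sum is $q=0$. For $s>0$ it is $\sum_{k=0}^{q-2}\zeta^{ks}$ with $\zeta$ a generator of $\mathbb{F}_q^\times$. This is $q-1=-1$ if $\zeta^s=1$, and a vanishing geometric sum otherwise.
\end{proof}

\begin{lemma}\label{lem:welldef}
$\phi^\lambda(F)$ does not depend on the choice of the adapted basis.
\end{lemma}

\begin{proof}
Let $a_1,\dots,a_n$ and $a'_1,\dots,a'_n$ be adapted to $F$. Starting from $\prod_ia_i'^{[m_i]}$, we replace $a'_i$ by $a_i$ in the order $i=n,n-1,\dots,1$ and show that the product does not change. At step $i$, write $a_i'=ca_i+\sum_{j<i}c_ja'_j$ with $c\ne0$. Then $a_i'^{[m_i]}\prod_{j<i}a_j'^{[m_j]}$ is the sum of the terms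
\[
(ca_i)^{[m_i-s]}\prod_{j<i}c_j^{s_j}a_j'^{[s_j]}a_j'^{[m_j]},\qquad \sum_{j<i}s_j=s\le m_i .
\]
For $j<i$ we have $s_j\le m_i<q^{\lambda_i}\le q^{\lambda_j}$, so by (L) the term vanishes unless all $s_j=0$. The remaining term has $(ca_i)^{[m_i]}=c^{m_i}a_i^{[m_i]}=a_i^{[m_i]}$, because $(q-1)\mid m_i$.
\end{proof}

\begin{lemma}\label{lem:tight}
If $\lambda_i-\lambda_{i+1}=1$, then $\phi^\lambda\bar\pi_i=0$, that is, $\phi^\lambda\pi_i=\phi^\lambda$.
\end{lemma}

\begin{proof}
Let $a_1,\dots,a_n$ be adapted to $F$, and write $b=a_i$, $c=a_{i+1}$. The flags in the $i$-panel of $F$ have adapted bases in which $(a_i,a_{i+1})$ is replaced by $(b+tc,c)$ with $t\in\mathbb{F}_q$, or by $(c,b)$. So $\phi^\lambda(\bar\pi_iF)$ is the product of the $a_j^{[m_j]}$, $j\ne i,i+1$, and, by (P), of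
\[
\sum_{t}(b+tc)^{[m_i]}c^{[m_{i+1}]}+c^{[m_i]}b^{[m_{i+1}]}
=-\sum_{\substack{0<s\le m_i\\(q-1)\mid s}}b^{[m_i-s]}c^{[s]}c^{[m_{i+1}]}+b^{[m_{i+1}]}c^{[m_i]} .
\]
By (L) only those $s$ contribute that are divisible by $q^{\lambda_{i+1}}$, hence by $(q-1)q^{\lambda_{i+1}}$. Since $2(q-1)q^{\lambda_{i+1}}\ge q^{\lambda_{i+1}+1}=q^{\lambda_i}>m_i$, only $s=(q-1)q^{\lambda_{i+1}}=m_i-m_{i+1}$ remains. Its contribution is $-b^{[m_{i+1}]}c^{[m_i]}$, and the total is $0$.
\end{proof}

\section{The vectors $S_J$}\label{sec:SJ}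

We now look for vectors that identify the submodules of $Fl(n)$. Fix the reference flag $E$ with
\[
E_k=\langle x_{n-k+1},\dots,x_n\rangle\qquad(0\le k\le n).
\]
For $J\subseteq\{1,\dots,n-1\}$ and any flag $E'$ let
\[
S_J(E')=\sum\{F:\ F_i\cap E'_{n-i}=0\ \text{ for all } i\in J\},\qquad S_J=S_J(E).
\]
For $J=\emptyset$ this is the sum of all flags, and for $J=\{1,\dots,n-1\}$ it is the sum of all flags opposite to $E'$. We say that a flag \emph{occurs} in $S_J(E')$ if it is one of the summands. The flag with $F_k=\langle x_1,\dots,x_k\rangle$ occurs in every $S_J$, so $S_J\ne0$.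

\begin{lemma}\label{lem:count}
Let $A\subset C\subseteq V$ and $X\subseteq V$ be subspaces with $\dim A=i-1$, $\dim C=i+1$, $\dim X=n-i$. The number of $i$-dimensional $L$ with $A\subset L\subset C$ and $L\cap X=0$ is $0$ or $q$.
\end{lemma}

\begin{proof}
We have $\dim(C\cap X)\ge1$. If $A\cap X\ne0$ there is no such $L$. If $\dim(C\cap X)\ge2$ there is none either, because $L$ is a hyperplane of $C$. Otherwise $C\cap X$ is a line not contained in $A$, and exactly one of the $q+1$ spaces between $A$ and $C$ meets $X$ nontrivially, namely $A+(C\cap X)$.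
\end{proof}

\begin{lemma}\label{lem:left}
If $i\in J$ then $\pi_iS_J=S_J$. If $i\notin J$ then $\bar\pi_iS_J=S_J$, that is, $\pi_iS_J=0$. Consequently $S_J\in Fl_J(n)$.
\end{lemma}

\begin{proof}
If $i\notin J$, the condition on $F$ does not involve $F_i$. So $S_J$ is a sum of full $i$-panel sums, and each of these is fixed by $\bar\pi_i$.

Let $i\in J$. In an $i$-panel the conditions at indices other than $i$ hold for all members or for none. If for none, no flag of the panel occurs in $S_J$. If for all, then by Lemma~\ref{lem:count} with $A=F_{i-1}$, $C=F_{i+1}$, $X=E_{n-i}$, either $0$ or $q$ flags of the panel occur in $S_J$. In the latter case, if $F^*$ is the one remaining flag, the sum of the $q$ flags is $-\pi_i(F^*)$. So $S_J\in\pi_i(Fl(n))$, and $\pi_iS_J=S_J$.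

It follows that $\bar\pi_{w_{J^c}}S_J=S_J$ and $\pi_{w_J}S_J=S_J$, so $S_J=\pi_{w_J}\bar\pi_{w_{J^c}}S_J\in Fl_J(n)$.
\end{proof}

\section{Every submodule contains some $S_J$}\label{sec:socle}

Let $B$ be the stabilizer of $E$ in $G$, that is, the group of invertible upper triangular matrices, and let $U\subset B$ be the subgroup of matrices with diagonal entries $1$, a $p$-group. For $n=2$ we inspected the $U$-fixed vectors directly. In general the space of fixed vectors has dimension $n!$, and we need a tool to organize it. The tool is the action of $H(n)$ on itself from the right.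

As $Fl(n)$ is the permutation module on the $G$-orbit of $E$, for every $G$-module $M$ the map $h\mapsto h(E)$ is an isomorphism from $\mathrm{Hom}_G(Fl(n),M)$ to the space $M^B$ of $B$-fixed vectors. Precomposition makes $\mathrm{Hom}_G(Fl(n),M)$ a right $H(n)$-module. If $M\subseteq Fl(n)$, it is the right ideal
\[
I(M)=\{h\in H(n):\ h(Fl(n))\subseteq M\}\cong M^B .
\]
The vector $S_J$ is $B$-fixed, so there is a unique $h_J\in H(n)$ with $h_J(E)=S_J$; by equivariance $h_J(E')=S_J(E')$ for all flags $E'$. Evidently $S_J\in M$ if and only if $h_J\in I(M)$. While left multiplication by $\pi_i$ moves the flags $F$ that occur in $S_J(E')$, right multiplication moves the reference flag $E'$. The two flags play symmetric roles in the condition $F_i\cap E'_{n-i}=0$, except that the index is reversed. So the following lemma mirrors Lemma~\ref{lem:left}.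

\begin{lemma}\label{lem:right}
$h_J\pi_i=h_J$ if $n-i\in J$, and $h_J\pi_i=0$ if $n-i\notin J$.
\end{lemma}

\begin{proof}
It suffices to evaluate at $E$. We have $h_J\pi_i(E)=-\sum_{E'}S_J(E')$, the sum being over the $q$ flags $E'\ne E$ in the $i$-panel of $E$.

If $n-i\notin J$, the space $E'_i$ does not enter the definition of $S_J(E')$, so all the $S_J(E')$ are equal to $S_J$, and the sum is $-qS_J=0$.

Let $n-i\in J$. The coefficient of a flag $F$ in $h_J\pi_i(E)$ is $-1$ times the number of $E'\ne E$ in the panel such that $F$ occurs in $S_J(E')$. If $F_k\cap E_{n-k}\ne0$ for some $k\in J$, $k\ne n-i$, then $F$ occurs in none of the $S_J(E')$ and not in $S_J$. Otherwise $F$ occurs in $S_J(E')$ if and only if $E'_i\cap F_{n-i}=0$. By Lemma~\ref{lem:count} with $A=E_{i-1}$, $C=E_{i+1}$, $X=F_{n-i}$, this happens for $0$ or $q$ members of the whole panel (including $E$). If $E$ is among them, the coefficient is $-(q-1)=1$. If not, it is $0$ or $-q=0$. So the coefficient of $F$ is the same as in $S_J$.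
\end{proof}

\begin{lemma}\label{lem:eigen}
\textup{(a)} For $\varepsilon\in\{0,1\}^{n-1}$ the space $\{h\in H(n):h\pi_i=\varepsilon_ih\text{ for all }i\}$ is spanned by $h_J$, where $J=\{n-i:\varepsilon_i=1\}$.

\textup{(b)} Every nonzero right $H(n)$-module contains a vector $v\ne0$ with $v\pi_i\in\{0,v\}$ for all $i$. In particular, all simple right $H(n)$-modules are one-dimensional.
\end{lemma}

\begin{proof}
(a) The space contains $h_J\ne0$ by Lemma~\ref{lem:right}; we show that its dimension is at most one. Let $h=\sum_wc_w\pi_w$ lie in it, and let $K=\{i:\varepsilon_i=0\}$.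

For $i\notin K$ we have $h=h\pi_i$, which by (H1) is a combination of $\pi_w$ with $\ell(ws_i)<\ell(w)$. So $c_w\ne0$ implies $\ell(ws_i)<\ell(w)$.

For $i\in K$ we have
$0=h\pi_i=\sum_{w:\,\ell(ws_i)>\ell(w)}(c_w+c_{ws_i})\pi_{ws_i}$,
so $c_{ws_i}=-c_w$ for all $w$.

Suppose $c_w\ne0$, and let $w'$ be the longest element of the coset $w\langle s_i:i\in K\rangle$. Then $c_{w'}=\pm c_w\ne0$. We have $\ell(w's_i)<\ell(w')$ for $i\in K$ by the choice of $w'$, and for $i\notin K$ because $c_{w'}\ne0$. So $w'$ is the longest element $w_0$ of $S(n)$. Hence $c_w=0$ unless $w\in w_0\langle s_i:i\in K\rangle$, in which case $c_w=\pm c_{w_0}$ with a sign that depends only on $w$. So $h$ is determined by $c_{w_0}$.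

(b) Let $N\ne0$ be a right module. If $w$ is the identity of $S(n)$, then $\pi_w$ is the identity of $H(n)$ and $N\pi_w=N\ne0$. So there are $w$ with $N\pi_w\ne0$, and we choose one of maximal length. Let $0\ne v=y\pi_w$ with $y\in N$. If $\ell(ws_i)>\ell(w)$, then $v\pi_i=y\pi_{ws_i}=0$; otherwise $v\pi_i=y\pi_w=v$.
\end{proof}

\begin{proposition}\label{prop:socle}
Every nonzero submodule $M$ of $Fl(n)$ contains $S_J$ for some $J$.
\end{proposition}

\begin{proof}
As $U$ is a $p$-group, $M^U\ne0$. We claim that $Fl(n)^U=Fl(n)^B$. Let $F$ be a flag. For any two flags there is a basis of $V$ that contains a basis of each member of both. So there is a basis $v_1,\dots,v_n$ of $V$, suitably numbered, with $E_k=\langle v_{n-k+1},\dots,v_n\rangle$ for all $k$ and such that each $F_k$ is spanned by a subset of it. After rescaling, $v_j\in x_j+E_{n-j}$, so $x_j\mapsto v_j$ defines an element of $U$. Thus the $U$-orbit of $F$ contains a flag spanned by coordinate vectors, which is fixed by all diagonal matrices. Since each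 element of $B$ is a diagonal matrix times an element of $U$, in this order, the $U$-orbits and $B$-orbits on flags coincide. This proves the claim.

Hence $M^B=M^U\ne0$, and $I(M)\cong M^B$ is a nonzero right ideal. By Lemma~\ref{lem:eigen}(b) it contains some $h\ne0$ with $h\pi_i\in\{0,h\}$ for all $i$, and by part (a) $h$ is a multiple of some $h_J$. So $h_J\in I(M)$, and $S_J=h_J(E)\in M$.
\end{proof}

\section{Nonvanishing of $\phi^\lambda(S_J)$}\label{sec:nonvanish}

Put $\Phi_J(\lambda)=\phi^\lambda(S_J)$. We now show that $\Phi_J(\lambda)\ne0$ if $T(\lambda)\subseteq J$, by induction on $n$. The induction passes to the hyperplane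
\[
W=\langle x_2,\dots,x_n\rangle=E_{n-1}
\]
with reference flag $E_1\subset\dots\subset E_{n-1}$. For this purpose we use adapted bases and the maps $\phi^\mu$ also for flags in a subspace $Y$ of $V$, with values in $D(Y)\subseteq D(V)$, and form $S_{J'}$ and $\Phi_{J'}$ also in $W$. Since $D(V)=\bigoplus_ex_1^{[e]}D(W)$, each element of $D(V)$ has a well-defined coefficient of $x_1^{[e]}$ in $D(W)$.

A typical flag in $S_J$ has $F_1=\langle x_1+u\rangle$ with $u\in W$ arbitrary. When we collect a power of $x_1$ and sum over $u$, we meet sums of the following form. For a subspace $Y\subseteq V$ and $d\ge0$ put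
\[
Q_d(Y)=\sum_{u\in Y}u^{[d]} .
\]
For a suitable $d$, multiplication by such a sum changes $\phi^\mu$ in the simplest possible way.

\begin{lemma}\label{lem:shift}
Let $\dim Y=m\ge1$, let $\mu_1>\dots>\mu_m\ge0$, and let $d=(q-1)\sum_{l=1}^mq^{\mu_l}$. For every flag $F$ in $Y$,
\[
Q_d(Y)\,\phi^\mu(F)=(-1)^m\phi^{\mu+1}(F),\qquad\text{where }\mu+1=(\mu_1+1,\dots,\mu_m+1).
\]
\end{lemma}

\begin{proof}
Let $a_1,\dots,a_m$ be adapted to $F$, and write $u=\sum c_ia_i$. By \eqref{eq:rules},
\[
Q_d(Y)\,\phi^\mu(F)=\sum_{s_1+\dots+s_m=d}\ \prod_{i=1}^m\Bigl(\sum_{c\in\mathbb{F}_q}c^{s_i}\Bigr)a_i^{[s_i]}a_i^{[q^{\mu_i}-1]} .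
\]
By (P) and (L) a term vanishes unless, for each $i$, $s_i>0$ and both $q-1$ and $q^{\mu_i}$ divide $s_i$. These two numbers are coprime, so $s_i\ge(q-1)q^{\mu_i}$. As $\sum s_i=d$, equality holds for all $i$. The one remaining term is
$(-1)^m\prod_ia_i^{[q^{\mu_i}-1+(q-1)q^{\mu_i}]}=(-1)^m\prod_ia_i^{[q^{\mu_i+1}-1]}$.
\end{proof}

\begin{lemma}\label{lem:coeff}
Let $n\ge2$, $\lambda'=(\lambda_2,\dots,\lambda_n)$ and $J'=\{i-1:i\in J,\ i\ge2\}$. Let $0\le e\le m_1$, and if $1\notin J$ assume also that $e>m_2$. Then the coefficient of $x_1^{[e]}$ in $\Phi_J(\lambda)$ is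
\[
Q_{m_1-e}(W)\,\Phi_{J'}(\lambda'),
\]
where $\Phi_{J'}(\lambda')$ is formed in $W$ with reference flag $E_1\subset\dots\subset E_{n-1}$.
\end{lemma}

\begin{proof}
Let $F$ be any flag, and let $k$ be the index with $F_{k-1}\subseteq W$ and $F_k\not\subseteq W$. For all $i\ne k$ we can choose the adapted vector $a_i$ in $W$. This is clear for $i<k$. For $i>k$ we have $\dim(F_i\cap W)=i-1>i-2=\dim(F_{i-1}\cap W)$, so there is $a_i\in(F_i\cap W)\setminus F_{i-1}$.

\emph{Flags in $S_J$ with $k\ge2$.} If such an $F$ occurs in $S_J$, then $F_1\subseteq W=E_{n-1}$, so $F_1\cap E_{n-1}\ne0$ and therefore $1\notin J$. Only the factor $a_k^{[m_k]}$ of $\phi^\lambda(F)$ involves $x_1$, and the exponents of $x_1$ in it are at most $m_k\le m_2<e$. So $F$ does not contribute to the coefficient of $x_1^{[e]}$.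

\emph{Flags in $S_J$ with $k=1$.} If $k=1$, then $F_1=\langle x_1+u\rangle$ for a unique $u\in W$, and the spaces $F'_{i-1}=F_i\cap W$, $2\le i\le n$, form a flag $F'$ in $W$ with $F_i=F_1\oplus F'_{i-1}$. Conversely, every pair $(u,F')$ arises from exactly one flag $F$ in this way. The condition $F_1\cap E_{n-1}=0$ holds automatically. For $i\ge2$ we have $E_{n-i}\subseteq W$ and hence $F_i\cap E_{n-i}=F'_{i-1}\cap E_{(n-1)-(i-1)}$. So $F$ occurs in $S_J$ if and only if $F'$ occurs in the vector $S_{J'}$ formed in $W$. The vectors $a_2,\dots,a_n\in W$ chosen above are adapted to $F'$, so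
\[
\phi^\lambda(F)=(x_1+u)^{[m_1]}\,\phi^{\lambda'}(F').
\]
The coefficient of $x_1^{[e]}$ in this is $u^{[m_1-e]}\phi^{\lambda'}(F')$. Summing over all $u\in W$ and all $F'$ in $S_{J'}$ gives the claim.
\end{proof}

The two lemmas fit together if $m_1-e$ is the number $d$ of Lemma~\ref{lem:shift} for $\mu=\lambda'$. The gap condition guarantees that this $e$ is admissible in Lemma~\ref{lem:coeff}.

\begin{proposition}\label{prop:nonzero}
Let $T(\lambda)\subseteq J$. Then the coefficient of $x_1^{[e_1]}x_2^{[e_2]}\cdots x_n^{[e_n]}$ in $\phi^\lambda(S_J)$, where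
\[
e_k=q^{\lambda_k+k-1}-1-(q-1)\sum_{l>k}q^{\lambda_l+k-1},
\]
is $(-1)^{n(n-1)/2}$. In particular, $\phi^\lambda(S_J)\ne0$.
\end{proposition}

\begin{proof}
We use induction on $n$. For $n=1$ we have $\Phi_\emptyset(\lambda)=x_1^{[q^{\lambda_1}-1]}=x_1^{[e_1]}$.

Let $n\ge2$ and $d=(q-1)\sum_{l\ge2}q^{\lambda_l}$, so that $e_1=m_1-d$. Since $\lambda_2>\lambda_3>\dots>\lambda_n\ge0$,
\[
d\le(q-1)(1+q+\dots+q^{\lambda_2})=q^{\lambda_2+1}-1\le m_1 ,
\]
hence $0\le e_1\le m_1$. If $1\notin J$, then $1\notin T(\lambda)$, so $\lambda_1\ge\lambda_2+2$ and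
\[
e_1\ge(q^{\lambda_2+2}-1)-(q^{\lambda_2+1}-1)=(q-1)q^{\lambda_2+1}\ge q^{\lambda_2+1}>m_2 .
\]
So Lemma~\ref{lem:coeff} applies with $e=e_1$. Applying Lemma~\ref{lem:shift} with $Y=W$, $\mu=\lambda'$ to each flag that occurs in $S_{J'}$, we find that the coefficient of $x_1^{[e_1]}$ in $\Phi_J(\lambda)$ is
\[
Q_d(W)\,\Phi_{J'}(\lambda')=(-1)^{n-1}\,\Phi_{J'}(\lambda'+1).
\]
The partition $\lambda'+1=(\lambda_2+1,\dots,\lambda_n+1)$ has the same gaps as $\lambda'$, so $T(\lambda'+1)=\{i-1:i\in T(\lambda),\ i\ge2\}\subseteq J'$. By induction, applied to $W$ with basis $x_2,\dots,x_n$, the coefficient of $x_2^{[e'_1]}\cdots x_n^{[e'_{n-1}]}$ in $\Phi_{J'}(\lambda'+1)$ is $(-1)^{(n-1)(n-2)/2}$, where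
\[
e'_{k-1}=q^{(\lambda_k+1)+(k-1)-1}-1-(q-1)\sum_{l>k}q^{(\lambda_l+1)+(k-1)-1}=e_k\qquad(2\le k\le n).
\]
The total sign is $(-1)^{(n-1)+(n-1)(n-2)/2}=(-1)^{n(n-1)/2}$.
\end{proof}

\begin{remark}
At each stage of the induction the gap condition enters only through $e_1>m_2$, which removes the flags with $F_1\subseteq W$. If $1\in J$ there are no such flags in $S_J$, and nothing is needed beyond $\lambda_1>\lambda_2$. If $1\notin J$ and $\lambda_1=\lambda_2+1$, then $d\ge(q-1)q^{\lambda_2}$ gives $e_1\le q^{\lambda_2}-1=m_2$, so the argument breaks down, as it must: here $S_J=\bar\pi_1S_J$, and $\phi^\lambda(S_J)=0$ by Lemma~\ref{lem:tight}.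
\end{remark}

\section{The kernel of $\phi^\lambda$ and the proof of the conjecture}\label{sec:proofs}

Let $T=T(\lambda)$. We first prove that
\begin{equation}\label{eq:kernel}
\ker\phi^\lambda=\ker\pi_{w_T}=\sum_{i\in T}\bar\pi_i\bigl(Fl(n)\bigr),\qquad \phi^\lambda\text{ is injective on }\pi_{w_T}\bigl(Fl(n)\bigr).
\end{equation}

\emph{The kernel of $\pi_{w_T}$.} By \eqref{eq:wJ}, $\pi_{w_T}\pi_i=\pi_{w_T}$ for $i\in T$. Hence $\pi_{w_T}$ is idempotent, and $\pi_{w_T}\bar\pi_i=0$ for $i\in T$, so that
\[
\sum_{i\in T}\bar\pi_i(Fl(n))\subseteq\ker\pi_{w_T}=(1-\pi_{w_T})(Fl(n)).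
\]
Conversely, for a reduced word $w_T=s_{i_1}\cdots s_{i_k}$ there is the telescoping identity
\[
1-\pi_{i_1}\cdots\pi_{i_k}=\sum_{j=1}^k\bar\pi_{i_j}\,\pi_{i_{j+1}}\cdots\pi_{i_k},
\]
in which all $i_j$ belong to $T$. So $(1-\pi_{w_T})(Fl(n))\subseteq\sum_{i\in T}\bar\pi_i(Fl(n))$.

\emph{$\ker\pi_{w_T}\subseteq\ker\phi^\lambda$.} Repeated use of Lemma~\ref{lem:tight} gives $\phi^\lambda=\phi^\lambda\pi_{w_T}$.

\emph{Injectivity on $\pi_{w_T}(Fl(n))$.} Suppose that the submodule $\ker\phi^\lambda\cap\pi_{w_T}(Fl(n))$ is nonzero. By Proposition~\ref{prop:socle} it contains $S_J$ for some $J$. For $i\in T$ we have $\pi_i\pi_{w_T}=\pi_{w_T}$ by \eqref{eq:wJ}, so $\pi_iS_J=S_J\ne0$, and thus $i\in J$ by Lemma~\ref{lem:left}. Hence $T\subseteq J$, and $\phi^\lambda(S_J)\ne0$ by Proposition~\ref{prop:nonzero}, a contradiction.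

\emph{Conclusion.} Since $\pi_{w_T}$ is idempotent, $Fl(n)=\pi_{w_T}(Fl(n))\oplus\ker\pi_{w_T}$. As $\phi^\lambda$ vanishes on the second summand and is injective on the first, \eqref{eq:kernel} follows, and $\operatorname{im}\phi^\lambda\cong\pi_{w_T}(Fl(n))$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $T\subseteq J$. By \eqref{eq:wJ}, $\pi_i\pi_{w_J}=\pi_{w_J}$ for all $i\in T$, so $\pi_{w_T}\pi_{w_J}=\pi_{w_J}$ and
\[
Fl_J(n)\subseteq\pi_{w_J}(Fl(n))\subseteq\pi_{w_T}(Fl(n)).
\]
By \eqref{eq:kernel}, $\phi^\lambda$ is injective on $Fl_J(n)$.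

Now suppose that there is an $i\in T\setminus J$. By Lemma~\ref{lem:left}, $0\ne S_J\in Fl_J(n)$ and $S_J=\bar\pi_iS_J$. So $\phi^\lambda(S_J)=\phi^\lambda\bar\pi_i(S_J)=0$ by Lemma~\ref{lem:tight}, and $\phi^\lambda$ is not injective on $Fl_J(n)$.
\end{proof}

The last statement of Theorem~\ref{thm:B} also follows: by \eqref{eq:kernel}, $\ker\phi^\lambda=0$ if and only if $T=\emptyset$, since a panel sum is never zero. It remains to decompose the image.

\section{Decomposition of the image}\label{sec:image}

Write $H=H(n)$ and $e_J=\pi_{w_J}\bar\pi_{w_{J^c}}$. We do not assume that $e_J$ is idempotent, so we first recall how Norton's decomposition $H=\bigoplus_JHe_J$ yields one of $Fl(n)$.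

\begin{lemma}\label{lem:norton}
$Fl(n)\cong\bigoplus_JFl_J(n)$ as $G$-modules.
\end{lemma}

\begin{proof}
Write $1=\sum_Jg_J$ with $g_J\in He_J$. As usual for a decomposition of a ring into left ideals, the $g_J$ are orthogonal idempotents, and $He_J=Hg_J$. So $Fl(n)=\bigoplus_Jg_J(Fl(n))$. Moreover $e_J=e_Jg_J$, and $g_J=ye_J$ for some $y\in H$. By the first equation $e_J$ maps $g_J(Fl(n))$ onto $e_J(Fl(n))=Fl_J(n)$; by the second, $ye_J$ is the identity on $g_J(Fl(n))$, so this map is injective.
\end{proof}

Recall that the \emph{socle} of a module is the sum of its simple submodules. For a right ideal $I\subseteq H$, Lemma~\ref{lem:eigen} shows that the simple submodules of $I$ are the lines $\langle h_J\rangle$ with $h_J\in I$. The $h_J$ belong to distinct characters of $H$ (Lemma~\ref{lem:right}), so they are linearly independent and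
\begin{equation}\label{eq:soc}
\operatorname{soc}I=\bigoplus_{J:\,h_J\in I}\langle h_J\rangle .
\end{equation}

\begin{proposition}\label{prop:soclesummand}
The socle of the right ideal $I(Fl_J(n))$ is $\langle h_J\rangle$. Consequently every nonzero submodule of $Fl_J(n)$ contains $S_J$, and $Fl_J(n)$ is indecomposable.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:norton}, $H=\mathrm{Hom}_G(Fl(n),Fl(n))\cong\bigoplus_KI(Fl_K(n))$ as right $H$-modules. By \eqref{eq:soc} the socle of $H$ has dimension $2^{n-1}$. Each of the $2^{n-1}$ summands $I(Fl_K(n))$ contains $h_K$, because $S_K\in Fl_K(n)$ by Lemma~\ref{lem:left}. So each has a socle of dimension exactly one, namely $\langle h_K\rangle$.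

A nonzero submodule of $Fl_J(n)$ contains some $S_{J'}$ by Proposition~\ref{prop:socle}. Then $h_{J'}\in I(Fl_J(n))$, so $J'=J$. As two nonzero submodules of $Fl_J(n)$ both contain $S_J$, they have nonzero intersection; so $Fl_J(n)$ is indecomposable.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
We have to show that $\pi_{w_T}(Fl(n))\cong\bigoplus_{J\supseteq T}Fl_J(n)$. As $\pi_{w_T}$ is idempotent, $\pi_{w_T}(Fl(n))$ is a direct summand of $Fl(n)$. By Lemma~\ref{lem:norton}, Proposition~\ref{prop:soclesummand} and the Krull--Schmidt theorem,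
\[
\pi_{w_T}(Fl(n))\cong\bigoplus_JFl_J(n)^{r_J}
\]
for some $r_J\ge0$. Applying $\mathrm{Hom}_G(Fl(n),-)$ we get $I(\pi_{w_T}(Fl(n)))\cong\bigoplus_JI(Fl_J(n))^{r_J}$ as right $H$-modules. By Proposition~\ref{prop:soclesummand}, the character of $h_J$ has multiplicity $r_J$ in the socle of the right-hand side. By \eqref{eq:soc}, its multiplicity in the socle of the left-hand side is $1$ if $S_J\in\pi_{w_T}(Fl(n))$ and $0$ otherwise.

If $T\subseteq J$, then $\pi_iS_J=S_J$ for $i\in T$ by Lemma~\ref{lem:left}, so $S_J=\pi_{w_T}S_J\in\pi_{w_T}(Fl(n))$. Conversely, we saw in Section~\ref{sec:proofs} that $S_J\in\pi_{w_T}(Fl(n))$ implies $T\subseteq J$. So $r_J=1$ if $J\supseteq T$ and $r_J=0$ otherwise.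
\end{proof}

\begin{thebibliography}{1}
\bibitem{goett}
\emph{Embedding The Steinberg And The Flag Representations Of $GL(n,\mathbb{F}q)$ In The Divided Power Algebra},
\texttt{http://www.maths.manchester.ac.uk/\~{}grant/goett07.pdf}.
\end{thebibliography}

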